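\title{A semigroup of intermediate growth generating a group of exponential growth}

\begin{abstract}
We construct a group $G$ with a generating set $A=\{1,a,b,c,f\}$ such that the semigroup generated by $A$ has intermediate growth while $G$ has exponential growth. The group acts on a rooted tree with a lamp at the end of one ray, and $b,c$ generate a copy of $\mathbb Z^2$ acting along that ray. Positive words contract along the tree, whereas $acb^{-1}$ is an adding machine. Within this family the growth of the semigroup can be made arbitrarily close to exponential, and it can also be bounded above by $\exp\bigl(n\,e^{-\beta(\log n)^{1/3}}\bigr)$. We also show that in any such example $G$ is amenable, is a group of fractions of the semigroup, and has a generator of infinite order.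
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $A$ be a finite subset of a group, with $1\in A$, and let $S$ and $G$ be the semigroup and the group generated by $A$. Write $A^n$ for the set of products of $n$ elements of $A$, and $A^{\pm n}$ for the set of products $a_1^{\pm1}\cdots a_n^{\pm1}$ with $a_i\in A$. The growth functions of $S$ and $G$ with respect to $A$ are
\[
\gamma_{A,S}(n)=|A^n|,\qquad \gamma_{A,G}(n)=|A^{\pm n}|.
\]
Since $1\in A$, the set $A^n$ consists of the values of the words of length at most $n$ in $A\setminus\{1\}$; we call such words \emph{positive}. In the Cayley graph of $G$, with an arrow from $g$ to $ga$ for each $a\in A$, the number $\gamma_{A,S}(n)$ counts the vertices reachable from $1$ in at most $n$ steps along the arrows, and $\gamma_{A,G}(n)$ counts those reachable when the orientation is ignored. Both functions are nondecreasing, and $\gamma_{A,S}\le\gamma_{A,G}$.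

A function $\gamma$ has \emph{polynomial growth of degree $k$} if $\gamma(n)\le Rn^k$ for some constant $R>0$ and all large $n$; \emph{exponential growth} if $\gamma(n)\ge\lambda^n$ for some $\lambda>1$ and all large $n$; and \emph{intermediate growth} if it has neither polynomial growth of any degree nor exponential growth.

How much is gained by walking against the arrows? For $A=\{0,1\}\subset\mathbb Z$ the two functions are $n+1$ and $2n+1$. If the elements of $A$ commute, then $A^{\pm n}\subset A^n(A^n)^{-1}$, so $\gamma_{A,G}\le\gamma_{A,S}^2$. A theorem of Grigorchuk, quoted with the problem in \cite{problem}, states that if $\gamma_{A,S}$ has polynomial growth of degree $k$, then so does $\gamma_{A,G}$. The problem posed in \cite{problem} concerns the next case: \emph{can $\gamma_{A,S}$ have intermediate growth while $\gamma_{A,G}$ has exponential growth?}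

\subsection{Results}
The answer is yes. Logarithms are natural throughout.

\begin{theorem}\label{thm:main}
There is a group $G$ generated by a finite set $A=\{1,a,b,c,f\}$ such that $\gamma_{A,S}$ has intermediate growth and $\gamma_{A,G}$ has exponential growth.
\end{theorem}

The construction in Section~\ref{sec:construction} depends on a sequence of integer parameters and so gives a family of pairs $(G,A)$.

\begin{theorem}\label{thm:range}
Every pair $(G,A)$ of the family constructed in Section~\ref{sec:construction} satisfies $\gamma_{A,G}(n)\ge2^{\lfloor n/4\rfloor}$ for all $n$ and $\log\gamma_{A,S}(n)=o(n)$. Within this family: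
\begin{enumerate}
\item[(1)] for every function $\rho$ with $\rho(n)/n\to0$ there is a pair with $\gamma_{A,S}(n)\ge2^{\rho(n)}$ for all large $n$;
\item[(2)] there are a pair and a constant $\beta>0$ with $\gamma_{A,S}(n)\le\exp\bigl(n\,e^{-\beta(\log n)^{1/3}}\bigr)$ for all large $n$.
\end{enumerate}
\end{theorem}

Part (1) is best possible, because $\log\gamma_{A,S}(n)=o(n)$ whenever $\gamma_{A,S}$ is not exponential (Lemma~\ref{lem:fekete}). The next statement describes what any example must look like.

\begin{proposition}\label{prop:necessary}
Let $A$ be a finite subset of a group with $1\in A$, and suppose that $\gamma_{A,S}$ is not exponential. Then $G$ is amenable and $G=SS^{-1}$. If moreover $\gamma_{A,G}$ is exponential, then some element of $A$ has infinite order.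
\end{proposition}

The equality $G=SS^{-1}$ suggests the answer no. Every element of $G$ is a fraction $s_1s_2^{-1}$, and if every element of $A^{\pm n}$ were such a fraction with $s_1,s_2\in A^{Kn}$ for a fixed $K$, as in the commutative case with $K=1$, then $\gamma_{A,G}(n)\le\gamma_{A,S}(Kn)^2$ would be subexponential. Nothing forces such a $K$ to exist, and Theorem~\ref{thm:main} shows that it need not.

\subsection{The idea}
Exponential growth of $G$ comes from the lamplighter mechanism. Suppose that $t\in G$ moves a point $o$ along an infinite orbit and that $f\in A$ switches a lamp placed at $o$. The word $f^{\delta_0}tf^{\delta_1}t\cdots f^{\delta_{l-1}}t$ switches the lamps at those points $t^\mu o$ for which $\delta_\mu=1$, so these $2^l$ words have distinct values. If $t$ is positive, then so are these words, and $S$ grows exponentially. We therefore need an element $t$ with an infinite orbit whose role no positive word can play.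

The group acts on a rooted tree and is of spinal (Grigorchuk) type: $a$ permutes the first level, and $b,c$ generate a group $\mathbb Z^2$ that fixes one ray and acts next to it, at level $i$, through a homomorphism $\varphi_i\colon\mathbb Z^2\to\mathbb Z/q_i$. An element of $G$ is described by its action on the first $k$ levels together with one word, a \emph{section}, for each vertex of level $k$. When $\varphi_i$ kills a letter of a word, letters that were separated become adjacent in the sections and merge, and the description gets shorter. We choose the $\varphi_i$ so that every positive element of $\mathbb Z^2$ is killed by infinitely many of them, while $\varphi_i(cb^{-1})=1$ for all $i$. The first property makes positive words contract; the second makes $t=acb^{-1}$ an adding machine.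

Rank two is what makes the two properties compatible. In $\mathbb Z$, if no $\varphi_i$ kills $d$ then none kills $-d$, and one of $\pm d$ is positive. In $\mathbb Z^2=\langle b,c\rangle$ the element $cb^{-1}$ is neither positive nor negative. The price is that there are infinitely many positive elements, and no finite stretch of levels kills them all. This is handled by a norm: among the sections of a positive word of length $n$, at most $n/L$ letters have norm above $L$, and the finitely many elements of norm at most $L$ are killed within a finite stretch of levels.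

\section{What subexponential growth of the semigroup forces}\label{sec:necessary}

We use two elementary facts. First, $\lfloor x\rfloor\ge x/2$ for $x\ge1$, so a bound $\gamma(n)\ge2^{\lfloor n/m\rfloor}$ with fixed $m$ gives $\gamma(n)\ge(2^{1/(2m)})^n$ for $n\ge m$, which is exponential growth. Second, Fekete's lemma: if $x_{m+n}\le x_m+x_n$ for all $m,n\ge1$, then $x_n/n$ converges to $\inf_n x_n/n$.

\begin{lemma}\label{lem:fekete}
If $\gamma=\gamma_{A,S}$ is not exponential, then $\log\gamma(n)=o(n)$ and $\liminf_n\gamma(n+1)/\gamma(n)=1$.
\end{lemma}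

\begin{proof}
Since $A^{m+n}=A^mA^n$, the sequence $\log\gamma(n)\ge0$ is subadditive, and $\frac1n\log\gamma(n)$ converges to its infimum $h\ge0$. If $h>0$ then $\gamma(n)\ge(e^h)^n$ for all $n$; hence $h=0$. The ratios $\gamma(n+1)/\gamma(n)$ are at least $1$. If they were at least $\lambda>1$ for all $n\ge n_0$, then $\gamma(n)\ge\lambda^{n-n_0}\ge(\sqrt\lambda)^n$ for $n\ge2n_0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:necessary}]
\emph{Amenability.} By F\o lner's criterion, a group generated by a finite set $A$ is amenable if for every $\varepsilon>0$ there is a finite nonempty subset $E$ with $|xE\,\triangle\,E|\le\varepsilon|E|$ for all $x\in A$. Take $E=A^n$. For $x\in A$ we have $xE\subset A^{n+1}$, and $E\subset A^{n+1}$ because $1\in A$. As $|xE|=|E|$,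
\[
|xE\,\triangle\,E|=2\,|xE\setminus E|\le2\bigl(|A^{n+1}|-|A^n|\bigr),
\]
and by Lemma~\ref{lem:fekete} the right side is at most $\varepsilon|E|$ for suitable $n$.

\emph{Fractions.} We first show that $xS\cap yS\ne\emptyset$ for all $x,y\in S$. Suppose that $xS\cap yS=\emptyset$. We claim that distinct words in the two letters $x,y$ have distinct values. Otherwise cancel the longest common prefix of two distinct words with equal values. If both remaining words are nonempty, they begin with different letters, and since $1\in S$ their common value lies in $xS\cap yS$. If one is empty, then some nonempty word $w$ has value $1$; if $w$ begins with $x$ then $y=wy\in xS\cap yS$, and if it begins with $y$ then $x=wx\in xS\cap yS$. This proves the claim. With $x,y\in A^m$, the $2^l$ words of length $l$ lie in $A^{ml}$, so $\gamma_{A,S}(n)\ge2^{\lfloor n/m\rfloor}$, contrary to the hypothesis.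

Thus for $x,y\in S$ there are $s_1,s_2\in S$ with $xs_1=ys_2$, that is, $x^{-1}y=s_1s_2^{-1}$. So $S^{-1}S\subset SS^{-1}$, whence $SS^{-1}SS^{-1}\subset SSS^{-1}S^{-1}\subset SS^{-1}$. The set $SS^{-1}$ is closed under products and inverses and contains $A$, so it equals $G$.

\emph{Infinite order.} Suppose that all elements of $A$ have finite order less than $m$. The inverse of $x\in A$ is a power $x^i$ with $0\le i<m$, so $x^{\pm1}\in A^m$ and $\gamma_{A,G}(n)\le\gamma_{A,S}(mn)$. By Lemma~\ref{lem:fekete}, $\log\gamma_{A,G}(n)=o(n)$, so $\gamma_{A,G}$ is not exponential.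
\end{proof}

\section{The groups}\label{sec:construction}

\subsection{The homomorphisms}
Let $C=\mathbb Z^2\times\mathbb Z/2$, written additively, with elements $z=(s,m,\eta)$. The generators $b,c,f$ will correspond to $(1,0,0)$, $(1,1,0)$, $(0,0,1)$, so that $cb^{-1}$ corresponds to $(0,1,0)$. The submonoid generated by these three elements is
\[
C_+=\{(s,m,\eta):0\le m\le s\},
\]
because $(s,m,\eta)=(s-m)(1,0,0)+m(1,1,0)+\eta(0,0,1)$. The \emph{norm} $|z|=s$ is additive on $C_+$ and counts the letters $b$ and $c$ spent on $z$.

A homomorphism $\mathbb Z^2\to\mathbb Z/q$ sending $(0,1)$ to $1$ has the form $(s,m)\mapsto m+rs$. It kills $(s,m)$ if $rs\equiv-m$, and such an $r$ exists whenever $q$ is a prime not dividing $s$. We therefore run through all pairs (prime, residue), repeatedly, admitting new primes slowly.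

Let $p_1<p_2<\cdots$ be the primes, $\Pi_j=p_1\cdots p_j$ and $L_j=\Pi_j-1$; thus $L_1=1$ and $L_j\ge p_j-1$. The parameters of the family are integers
\begin{equation}\label{eq:nu}
\nu_j\ \ge\ \nu_j^0:=\bigl\lceil\log(4p_j)/\log(3/2)\bigr\rceil\qquad(j\ge1).
\end{equation}
A \emph{$j$-cycle} is a list, in any order, containing exactly once each pair $(p,r)$ with $p\le p_j$ prime and $r\in\mathbb Z/p$. \emph{Stage $j$} consists of $\nu_j$ consecutive $j$-cycles, and $(q_i,r_i)_{i\ge1}$ is the concatenation of stages $1,2,\dots$. Stage $j$ occupies the indices $k_{j-1}+1,\dots,k_j$, with $k_0=0$. Put $q_0=2$ and, for $i\ge1$,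
\[
\varphi_i\colon C\to\mathbb Z/q_i,\qquad \varphi_i(s,m,\eta)=m+r_is .
\]

\begin{lemma}\label{lem:kill}
If $z\in C_+$ and $|z|\le L_j$, then every $j$-cycle contains an index $i$ with $\varphi_i(z)=0$.
\end{lemma}

\begin{proof}
Let $z=(s,m,\eta)$. If $s=0$, then $m=0$ and every $\varphi_i$ kills $z$. If $1\le s<\Pi_j$, then $\Pi_j\nmid s$, so some prime $p\le p_j$ does not divide $s$. The index carrying the pair $(p,r)$ with $r\equiv-ms^{-1}\pmod p$ has $\varphi_i(z)=m+rs=0$.
\end{proof}

\begin{remark}\label{rem:positivity}
Positivity enters through the implication $s=0\Rightarrow m=0$. The elements of $\mathbb Z^2$ killed by no $\varphi_i$ are exactly $\pm(0,1)$: the argument above kills every $(s,m)$ with $s\ne0$, and $(0,m)$ is killed at the levels with $q_i\mid m$. What matters about $C_+$ is that it is closed under addition and avoids the elements $(0,\pm1,\eta)$.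
\end{remark}

\subsection{The action}
Let $X_i=\mathbb Z/q_i$, $V_k=X_0\times\cdots\times X_{k-1}$ and $D_k=|V_k|=q_0\cdots q_{k-1}$. The elements of $V_k$ are the vertices of level $k$ of a rooted tree. Let
\[
\Omega_i=\prod_{l\ge i}X_l,\qquad o_i=(0,0,\dots)\in\Omega_i,\qquad Y_i=\Omega_i\times\mathbb Z/2 .
\]
The set $\Omega_i$ is the boundary of the subtree below a vertex of level $i$, and we call the last coordinate $\omega$ of a point $(\xi,\omega)\in Y_i$ the \emph{lamp coordinate}. Two groups act on $Y_i$.

The group $H_i=\mathbb Z/q_i$ acts by adding $h\in H_i$ to the coordinate $x_i$. Let $a_i$ be the action of $1\in H_i$.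

An element $z=(s,m,\eta)\in C$ acts by the map $\kappa_i(z)$ defined at $(\xi,\omega)$, $\xi=(x_i,x_{i+1},\dots)$, as follows (Figure~\ref{fig:spine}). If $\xi=o_i$, add $\eta$ to $\omega$. If the first nonzero coordinate of $\xi$ is $x_{l-1}$ and equals $1$, add $\varphi_l(z)$ to $x_l$. Otherwise do nothing. The map $\kappa_i(z)$ does not change the position or the value of the first nonzero coordinate, so it preserves each case, and in each case it translates one coordinate by a homomorphic image of $z$. Hence $\kappa_i\colon C\to\operatorname{Sym}(Y_i)$ is a homomorphism.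

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.6cm,y=1.1cm]
\draw (0,0) -- (2.8,0);
\draw[dashed] (2.8,0) -- (3.4,0);
\draw (0,0) -- (0,-1) (1,0) -- (1,-1) (2,0) -- (2,-1);
\fill (0,0) circle (1.5pt) (1,0) circle (1.5pt) (2,0) circle (1.5pt)
      (0,-1) circle (1.5pt) (1,-1) circle (1.5pt) (2,-1) circle (1.5pt);
\draw[fill=white] (3.4,0) circle (3pt);
\node[above] at (0.5,0) {$x_0=0$};
\node[above] at (1.5,0) {$x_1=0$};
\node[above] at (2.5,0) {$x_2=0$};
\node[right] at (0,-0.5) {$x_0=1$};
\node[right] at (1,-0.5) {$x_1=1$};
\node[right] at (2,-0.5) {$x_2=1$};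
\node[below] at (0,-1) {$+\varphi_1(z)$ on $x_1$};
\node[below] at (1,-1) {$+\varphi_2(z)$ on $x_2$};
\node[below] at (2,-1) {$+\varphi_3(z)$ on $x_3$};
\node[below] at (3.4,-0.1) {$+\eta$ on $\omega$};
\node[above] at (3.4,0.1) {$o_0$};
\end{tikzpicture}
\caption{The action of $\kappa_0(z)$ for $z=(s,m,\eta)$. The horizontal path is the ray $o_0=(0,0,\dots)$. On sequences beginning with $l-1$ zeros followed by $1$, the map adds $\varphi_l(z)$ to the coordinate $x_l$; over $o_0$ it adds $\eta$ to the lamp coordinate $\omega$; all other points are fixed.}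
\label{fig:spine}
\end{figure}

Identify $Y_i=X_i\times Y_{i+1}$. The first nonzero coordinate of $(0,\xi')$ is that of $\xi'$, and $(0,\xi')=o_i$ exactly when $\xi'=o_{i+1}$. The definition therefore gives the recursion on which everything rests:
\begin{equation}\label{eq:rec}
\kappa_i(z)(x,y)=
\begin{cases}
(0,\ \kappa_{i+1}(z)\,y)&\text{if }x=0,\\
(1,\ a_{i+1}^{\varphi_{i+1}(z)}\,y)&\text{if }x=1,\\
(x,\ y)&\text{otherwise.}
\end{cases}
\end{equation}
The maps $a_i$ and $\kappa_i(z)$ change a coordinate $x_l$ by an amount depending only on earlier coordinates. So they induce permutations of $\Omega_i$ and of each set of prefixes $X_i\times\cdots\times X_{i+l}$, denoted by the same symbols.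

Let
\[
a=a_0,\quad b=\kappa_0(1,0,0),\quad c=\kappa_0(1,1,0),\quad f=\kappa_0(0,0,1),\quad A=\{1,a,b,c,f\},
\]
and let $G$ be the subgroup of $\operatorname{Sym}(Y_0)$ generated by $A$. Products are compositions of maps, so the rightmost factor acts first. The homomorphism $\kappa_0$ is injective: if $\kappa_0(s,m,\eta)=1$, then $\eta=0$ and $m+rs\equiv0\pmod p$ for all pairs $(p,r)$, and $r=0,1$ give $m=s=0$. Hence $\langle b,c\rangle\cong\mathbb Z^2$ and $A$ has five elements.

The element $f$ flips the lamp coordinate exactly over $o_0$, and for $g\in G$ the conjugate $gfg^{-1}$ flips it exactly over $go_0$: there is one lamp at each point of the orbit of $o_0$. The base lamp is placed at the point fixed by $b$ and $c$ so that $f$ commutes with them. It is then absorbed into $C$, and in the counting below it costs only one bit for each letter from $C$.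

\section{The first levels by hand}\label{sec:example}

Stage $1$ uses only the prime $2$, so $q_0=\dots=q_{k_1}=2$. Suppose its first cycle is $(2,0),(2,1)$, so that $\varphi_1(s,m,\eta)=m$ and $\varphi_2(s,m,\eta)=m+s$ modulo $2$. Write $g=(g_0,g_1)$ for a map that fixes the first coordinate $x$ and acts as $g_x$ on the rest. Such pairs multiply coordinatewise, and conjugation by $a_i$ exchanges the two entries. Put $c_i=\kappa_i(1,1,0)$ and $w_i=\kappa_i(0,1,0)$, so $c_0=c$ and $w_0=cb^{-1}$. By \eqref{eq:rec},
\[
c_0=(c_1,a_1),\qquad c_1=(c_2,1),\qquad w_i=(w_{i+1},a_{i+1})\quad(0\le i\le k_1).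
\]

\emph{A positive word contracts.} We have $(ac)^2=(aca)c=(a_1,c_1)(c_1,a_1)=(a_1c_1,c_1a_1)$, so
\[
(ac)^{4n}=\bigl((a_1c_1)^{2n},(c_1a_1)^{2n}\bigr).
\]
Nothing has been gained yet: each of the $4n$ letters $c$ has left a copy of itself in one entry and a separating letter $a_1$ in the other. At the next level $\varphi_2$ kills $c$, and no separators are produced:
\[
(a_1c_1)^2=(1,c_2)(c_2,1)=(c_2,c_2),\qquad (c_1a_1)^2=(c_2,1)(1,c_2)=(c_2,c_2).
\]
So $(ac)^{4n}$ fixes the four vertices of level $2$ and acts below each as $c_2^{\,n}=\kappa_2(n,n,0)$. The $4n$ letters from $C_+$ have merged into four, with the same total norm $4n$.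

\emph{The word $t=acb^{-1}$ does not contract.} Here $(a_iw_i)^2=(a_{i+1}w_{i+1},w_{i+1}a_{i+1})$ at each level, and the separators are always reproduced. From $t(0,y)=(1,w_1y)$ and $t(1,y)=(0,a_1y)$, where $w_1$ adds $1$ to $x_2$ when $x_1=1$, we get on prefixes $x_0x_1x_2$ the single cycle
\[
000\to100\to010\to111\to001\to101\to011\to110\to000 .
\]

\emph{A positive imitation.} The element $bc=\kappa_0(2,1,0)$ has $\varphi_i(2,1,0)=1$ throughout stage $1$, so $abc$ acts like $t$ on $V_{k_1+1}$, and its powers show no merging during stage $1$. But $(2,1,0)$ has norm $2>L_1$, so a positive word of length $n$ contains at most $n/2$ such blocks, and in stage $2$ the pair $(3,1)$ kills it, since $1+2\equiv0\pmod3$. The general proof is a quantitative form of these three observations.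

\section{Adding machines and lower bounds}\label{sec:lower}

\begin{lemma}\label{lem:cycle}
Let $z\in C$ and $i,l\ge0$, and suppose $\varphi_{i+1}(z)=\dots=\varphi_{i+l}(z)=1$. Then $\tau=a_i\kappa_i(z)$ permutes $X_i\times\cdots\times X_{i+l}$ in a single cycle.
\end{lemma}

\begin{proof}
Induction on $l$, for all $i$ at once. For $l=0$ the map is $x\mapsto x+1$. Let $l\ge1$ and $P=X_{i+1}\times\cdots\times X_{i+l}$. By \eqref{eq:rec}, for $y\in P$,
\[
\tau(1,y)=(2,a_{i+1}y),\qquad \tau(x,y)=(x+1,y)\ \ (x\ne0,1),\qquad \tau(0,y)=(1,\kappa_{i+1}(z)y).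
\]
Starting from $(1,y)$, the first $q_i-1$ steps lead to $(0,a_{i+1}y)$; for $q_i=2$ this is the first step alone, as $2=0$. Hence $\tau^{q_i}(1,y)=(1,\kappa_{i+1}(z)a_{i+1}y)$. The map $\kappa_{i+1}(z)a_{i+1}$ is conjugate by $a_{i+1}$ to $a_{i+1}\kappa_{i+1}(z)$, which is a single cycle on $P$ by induction. So the $\tau$-orbit of a point of the block $\{1\}\times P$ contains the whole block, and since $\tau$ maps each block $\{x\}\times P$ onto $\{x+1\}\times P$, it contains all blocks.
\end{proof}

\begin{lemma}\label{lem:lamps}
Let $z=(s,m,0)\in C$ and $t=a\,\kappa_0(z)$. If $o_0,to_0,\dots,t^{l-1}o_0$ are distinct, then the $2^l$ elements $f^{\delta_0}tf^{\delta_1}t\cdots f^{\delta_{l-1}}t$ with $\delta\in\{0,1\}^l$ are distinct.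
\end{lemma}

\begin{proof}
The element equals $g_\delta t^l$ with $g_\delta=\prod_{\mu=0}^{l-1}(t^\mu ft^{-\mu})^{\delta_\mu}$. The factor $t^\mu ft^{-\mu}$ flips the lamp coordinate exactly over $t^\mu o_0$. These points are distinct, so $g_\delta$ flips it over $t^\mu o_0$ if and only if $\delta_\mu=1$.
\end{proof}

Under the hypothesis of Lemma~\ref{lem:cycle} with $i=0$, the points $t^\mu o_0$ with $0\le\mu<D_{l+1}$ have distinct prefixes in $V_{l+1}$ and are therefore distinct. This gives both lower bounds.

\begin{proposition}\label{prop:lower}
For all $n$ we have $\gamma_{A,G}(n)\ge2^{\lfloor n/4\rfloor}$. For all $j\ge1$,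
\begin{equation}\label{eq:lowerS}
\gamma_{A,S}(n)\ge2^{\lfloor n/(\Pi_j+2)\rfloor}\qquad\text{whenever } n\le(\Pi_j+2)D_{k_j+1}.
\end{equation}
\end{proposition}

\begin{proof}
For $z=(0,1,0)$ all $\varphi_i(z)$ equal $1$, so the orbit of $o_0$ under $t=acb^{-1}$ is infinite. Each block $f^{\delta}t$ lies in $A^{\pm4}$, so Lemma~\ref{lem:lamps} gives $2^l$ elements in $A^{\pm4l}$ for every $l$; take $l=\lfloor n/4\rfloor$.

For $z=(\Pi_j,1,0)$ we have $\kappa_0(z)=b^{\Pi_j-1}c$. If $1\le i\le k_j$ then $q_i\mid\Pi_j$, so $\varphi_i(z)=1+r_i\Pi_j=1$. Hence the first $D_{k_j+1}$ points of the orbit of $o_0$ under $t=ab^{\Pi_j-1}c$ are distinct. Each block $f^\delta t$ lies in $A^{\Pi_j+2}$, and $l=\lfloor n/(\Pi_j+2)\rfloor\le D_{k_j+1}$.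
\end{proof}

\begin{remark}
In \eqref{eq:lowerS} the positive word $b^{\Pi_j-1}$ imitates $b^{-1}$ until the end of stage $j$. If only the primes $p\le p_j$ were ever used, the imitation would hold at all levels, the bound in \eqref{eq:lowerS} would hold for all $n$, and $S$ would grow exponentially. This is why infinitely many primes are needed.
\end{remark}

\section{Sections of positive words}\label{sec:sections}

To bound $\gamma_{A,S}$ from above we describe an element by its action on $V_k$ and by one word for each vertex of $V_k$, and count the descriptions.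

\subsection{Words}
A \emph{word of level $i$} is a finite sequence $u=u_1\cdots u_\ell$ of letters from $(H_i\setminus0)\sqcup(C_+\setminus0)$, called $H$-letters and $C$-letters. Its \emph{value} $[u]\in\operatorname{Sym}(Y_i)$ is the product of the corresponding maps, $C_+$ acting through $\kappa_i$. Let $N(u)$ be the number of $C$-letters and $\sigma(u)$ the sum of their norms.

To \emph{reduce} a word, take the leftmost pair of adjacent letters of the same type, replace it by the sum of the two letters, delete the sum if it is $0$, and repeat until no such pair is left. The resulting \emph{reduced} word alternates between $H$-letters and $C$-letters. Reduction preserves the value, because both actions are homomorphisms; it preserves $\sigma$, because the norm is additive and a deleted sum has norm $0$; and it increases neither $N$ nor the number of $H$-letters.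

\subsection{Sections}
Let $u=u_1\cdots u_\ell$ be a word of level $i$ and $x\in X_i$. Apply $[u]$ to a point $(x,y)$, letter by letter from the right. The first coordinate seen by $u_\mu$ is $x^{(\mu)}$, where $x^{(\ell)}=x$ and
\[
x^{(\mu-1)}=x^{(\mu)}+u_\mu\ \text{ if }u_\mu\in H_i,\qquad x^{(\mu-1)}=x^{(\mu)}\ \text{ if }u_\mu\in C_+ .
\]
Form a word of level $i+1$ by reading $\mu=1,\dots,\ell$: a $C$-letter $u_\mu$ contributes the $C$-letter $u_\mu$ if $x^{(\mu)}=0$, the $H$-letter $\varphi_{i+1}(u_\mu)$ if $x^{(\mu)}=1$ and $\varphi_{i+1}(u_\mu)\ne0$, and nothing otherwise; $H$-letters contribute nothing. The \emph{section} $u|x$ is the reduction of this word. By \eqref{eq:rec}, the contribution of $u_\mu$ is exactly its action on the $Y_{i+1}$-coordinate, so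
\begin{equation}\label{eq:section}
[u](x,y)=\bigl(x^{(0)},[u|x]\,y\bigr).
\end{equation}

\begin{lemma}\label{lem:onestep}
For every word $u$ of level $i$, with sums over $x\in X_i$,
\[
\sum_x\sigma(u|x)=\sigma(u),\qquad\sum_xN(u|x)\le N(u),
\]
\[
\sum_xN(u|x)\le q_i+\#\{\text{$C$-letters $u_\mu$ of $u$ with }\varphi_{i+1}(u_\mu)\ne0\}.
\]
\end{lemma}

\begin{proof}
For fixed $\mu$ the map $x\mapsto x^{(\mu)}$ is a translation of $X_i$. So each $C$-letter $u_\mu$ contributes a copy of itself for exactly one $x$, and an $H$-letter for exactly one $x$ if $\varphi_{i+1}(u_\mu)\ne0$ and for none otherwise. The first two statements follow from the properties of reduction. For the third, an alternating word has at most one more $C$-letter than $H$-letters, and the total number of $H$-letters of the $q_i$ words $u|x$ is at most the number contributed before reduction.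
\end{proof}

An element of $A^n$ is the value of a word of length at most $n$ in $a,b,c,f$. Regard it as a word of level $0$, with $a=1\in H_0$ and $b,c,f\in C_+$ of norms $1,1,0$, and reduce it. We call the result $u$ an \emph{$n$-word}; it has $N(u)\le n$ and $\sigma(u)\le n$. For $v=(x_0,\dots,x_{k-1})\in V_k$ put $u|v=(\cdots(u|x_0)|x_1\cdots)|x_{k-1}$. Iterating \eqref{eq:section} with $Y_0=V_k\times Y_k$ gives $[u](v,y)=([u]v,[u|v]y)$. The \emph{letters of level $k$} are the occurrences of $C$-letters in the words $u|v$, $v\in V_k$, and
\[
N_k=N_k(u)=\sum_{v\in V_k}N(u|v)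
\]
is their number. By Lemma~\ref{lem:onestep}, $n\ge N_0\ge N_1\ge\cdots$, and at each level the norms of the letters sum to $\sigma(u)\le n$.

\subsection{Counting}
The total norm never decreases, so contraction cannot be measured by length. The next lemma shows that $N_k$ is the right measure: a letter of large norm is expensive to write in $b$ and $c$ but cheap to specify.

\begin{lemma}\label{lem:count}
Let $k\ge0$ and $M\ge1$ be integers such that $N_k(u)\le M$ for every $n$-word $u$. Then
\begin{multline*}
\log\gamma_{A,S}(n)\le D_k\log D_k+(D_k+1)\log(M+1)\\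
+(M+D_k)\log q_k+M\log2+2M\log\frac{e(n+2M)}{2M}.
\end{multline*}
\end{lemma}

\begin{proof}
The value $[u]$ is determined by its action on $V_k$, for which there are at most $D_k!\le D_k^{D_k}$ possibilities, and by the family of reduced words $(u|v)_{v\in V_k}$. We count the families with $N_k=N$. There are at most $(N+1)^{D_k}$ choices for the numbers $N_v=N(u|v)$. A reduced word with $N_v$ $C$-letters has the form $h_0z_1h_1\cdots z_{N_v}h_{N_v}$ with $h_\mu\in H_k$, where $h_0$ or $h_{N_v}$ is $0$ if absent. This makes $N+D_k$ elements of $H_k$ in all, with at most $q_k^{N+D_k}$ choices. Each of the $N$ letters $(s,m,\eta)$ is given by the nonnegative integers $m$, $s-m$ and the bit $\eta$. The $2N$ integers have sum at most $n$, so there are at most $2^N\binom{n+2N}{2N}$ choices. All these bounds increase with $N$, so we may replace $N$ by $M$ and multiply by the number $M+1$ of values of $N$. Finally $\binom{x}{y}\le x^y/y!\le(ex/y)^y$.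
\end{proof}

For fixed $k$ and $M\approx\epsilon n$, the bound is about $n\bigl(\epsilon\log(2q_k)+2\epsilon\log\frac{e(1+2\epsilon)}{2\epsilon}\bigr)$. So we need levels $k$ at which $N_k/n$ is small compared with $1/\log q_k$.

\section{Contraction}\label{sec:contraction}

Fix an $n$-word $u$. Lemma~\ref{lem:kill} says that a letter of small norm is killed somewhere in each cycle, and the last inequality of Lemma~\ref{lem:onestep} says that killed letters force $N$ to drop. The difficulty is that a letter need not survive until the level that kills it: it may first merge with others into a new element. But merging lowers $N$ as well, so we account for both events.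

Every letter of level $k$ leaves one copy in the unreduced words of level $k+1$. Following the reduction, each letter of level $k+1$ is the sum of a nonempty set of letters of level $k$, its \emph{contributors}; distinct letters have disjoint sets of contributors, and a letter whose copy ends in a deleted sum contributes to nothing. A letter of level $k$ is \emph{intact} if it is the only contributor of some letter of level $k+1$, called its \emph{successor}, which is then the same element of $C_+$. Otherwise it is \emph{lost}. A letter of level $k$ is \emph{silent} if $\varphi_{k+1}$ kills it. Let $\Lambda_k$ and $K_k$ be the numbers of lost and of silent letters of level $k$.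

\begin{lemma}\label{lem:charges}
$\Lambda_k\le2(N_k-N_{k+1})$ and $K_k\le N_k-N_{k+1}+D_{k+1}$.
\end{lemma}

\begin{proof}
Let $n_1,n_2,\dots$ be the sizes of the contributor sets with at least two elements, and $n_0$ the number of letters contributing to nothing. Then $N_k-N_{k+1}=n_0+\sum_{\mu\ge1}(n_\mu-1)$ and $\Lambda_k=n_0+\sum_{\mu\ge1}n_\mu$, and $n_\mu\le2(n_\mu-1)$ for $n_\mu\ge2$. For the second inequality, sum the last bound of Lemma~\ref{lem:onestep} over the $D_k$ words of level $k$: $N_{k+1}\le q_kD_k+N_k-K_k$, and $q_kD_k=D_{k+1}$.
\end{proof}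

\begin{lemma}\label{lem:twothirds}
Let the indices $k+1,\dots,k'$ form a $j$-cycle, and put $L=L_j$. Then
\[
N_{k'}-D_{k'}-\frac nL\ \le\ \frac23\Bigl(N_k-D_k-\frac nL\Bigr).
\]
\end{lemma}

\begin{proof}
The norms at level $k$ sum to at most $n$, so at most $n/L$ letters have norm greater than $L$, and at least $N_k-n/L$ letters are \emph{short}, of norm at most $L$. For a short letter $z$, Lemma~\ref{lem:kill} gives $i(z)\in\{k+1,\dots,k'\}$ with $\varphi_{i(z)}(z)=0$. Starting from $z$, pass to successors until the current letter is lost or has level $i(z)-1$. In the second case the current letter is still the element $z$ and is silent. So we stop at a letter of some level $i\in\{k,\dots,k'-1\}$ that is lost or silent. This letter determines $z$: take the unique contributor $i-k$ times. By Lemma~\ref{lem:charges},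
\[
N_k-\frac nL\le\sum_{i=k}^{k'-1}(\Lambda_i+K_i)\le3(N_k-N_{k'})+\sum_{i=k+1}^{k'}D_i\le3(N_k-N_{k'})+2D_{k'},
\]
where the last step uses $D_{i+1}\ge2D_i$. Thus $3N_{k'}\le2N_k+n/L+2D_{k'}$. Subtracting $3D_{k'}+3n/L$ and using $D_{k'}\ge2D_k$ gives the claim.
\end{proof}

Each $j$-cycle thus removes a third of the excess of $N$ over $D+n/L_j$. The lower bound \eqref{eq:nu} on the number of repetitions is what brings the level reached in stage $j-1$ down to the scale $n/L_j$.

\begin{lemma}\label{lem:stage}
For every $n$-word and every $j\ge1$, $\ N_{k_j}\le 2n/L_j+D_{k_j}$.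
\end{lemma}

\begin{proof}
For $j=1$ we have $L_1=1$ and $N_{k_1}\le n$. Let $j\ge2$. Since $\Pi_{j-1}=L_{j-1}+1\le2L_{j-1}$, we have $L_j<p_j\Pi_{j-1}\le2p_jL_{j-1}$. By induction,
\[
N_{k_{j-1}}-D_{k_{j-1}}-\frac n{L_j}\le\frac{2n}{L_{j-1}}\le4p_j\,\frac n{L_j}.
\]
Apply Lemma~\ref{lem:twothirds} to the $\nu_j$ cycles of stage $j$ in turn. Since $(2/3)^{\nu_j}\le1/(4p_j)$ by \eqref{eq:nu}, we get $N_{k_j}-D_{k_j}-n/L_j\le n/L_j$.
\end{proof}

Starting stage $j$ from the trivial bound $N_{k_{j-1}}\le n$ would require $(3/2)^{\nu_j}\ge L_j$. The induction needs only $(3/2)^{\nu_j}\ge4p_j$, which keeps $D_{k_j}$ smaller; this is used in Theorem~\ref{thm:range}(2).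

\section{Growth of the semigroup}\label{sec:proofs}

\subsection{Intermediate growth}
\begin{proof}[Proof of Theorem~\ref{thm:main} and of the first assertion of Theorem~\ref{thm:range}]
Take any parameters satisfying \eqref{eq:nu}. The bound $\gamma_{A,G}(n)\ge2^{\lfloor n/4\rfloor}$ is in Proposition~\ref{prop:lower}, and it gives exponential growth.

Fix $j$ and put $k=k_j$, $\epsilon_j=2/L_j$, $M=\lfloor\epsilon_jn+D_k\rfloor\ge1$. By Lemma~\ref{lem:stage}, Lemma~\ref{lem:count} applies with this $M$. Divide its bound by $n$ and let $n\to\infty$ with $j$ fixed. Then $M/n\to\epsilon_j$, the terms $D_k\log D_k$, $(D_k+1)\log(M+1)$ and $D_k\log q_k$ are $o(n)$, and $q_k\le p_j$. Hence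
\[
\limsup_{n\to\infty}\frac1n\log\gamma_{A,S}(n)\le\epsilon_j\log(2p_j)+2\epsilon_j\log\frac{e(1+2\epsilon_j)}{2\epsilon_j}.
\]
As $j\to\infty$, the first term is at most $2\log(2p_j)/(p_j-1)\to0$, and the second tends to $0$ because $\epsilon_j\to0$. So $\log\gamma_{A,S}(n)=o(n)$, and $\gamma_{A,S}$ is not exponential.

If $\gamma_{A,S}$ were polynomial, then $\gamma_{A,G}$ would be polynomial by Grigorchuk's theorem, which is not the case. One can also see this directly from \eqref{eq:lowerS}. The product $D=D_{k_j+1}=q_0\cdots q_{k_j}$ contains $q_0=2$ and a full $j$-cycle, whose moduli have product $\prod_{p\le p_j}p^p\ge\Pi_j^2$. So $D\ge2\Pi_j^2\ge\Pi_j+2$, the integer $n_j=(\Pi_j+2)D$ is at most $D^2$, and $\gamma_{A,S}(n_j)\ge2^D\ge2^{\sqrt{n_j}}$ with $n_j\to\infty$, which no polynomial bound allows.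
\end{proof}

\subsection{Growth close to exponential}
By \eqref{eq:lowerS}, the semigroup grows at the exponential rate $2^{1/(\Pi_j+2)}$ up to a length controlled by $D_{k_j+1}$. The rate does not depend on the parameters, while the length can be made as large as we like by prolonging stage $j$.

\begin{proof}[Proof of Theorem~\ref{thm:range}(1)]
Since $\rho(n)/n\to0$, for each $j$ there is $T_j\ge\Pi_j+2$ with $\rho(n)\le n/(2(\Pi_j+2))$ for $n\ge T_j$, and then $\rho(n)\le\lfloor n/(\Pi_j+2)\rfloor$ for $n\ge T_j$. The numbers $T_j$ do not depend on the parameters. As $D_{k_j+1}\ge2^{k_j}\ge2^{\nu_j}$, we can choose $\nu_j\ge\nu_j^0$ with $D_{k_j+1}\ge T_{j+1}$ for all $j$. Let $n\ge T_1$ and let $j$ be minimal with $n\le(\Pi_j+2)D_{k_j+1}$. If $j\ge2$, minimality gives $n>D_{k_{j-1}+1}\ge T_j$; if $j=1$, then $n\ge T_1$ by assumption. In both cases \eqref{eq:lowerS} gives $\gamma_{A,S}(n)\ge2^{\lfloor n/(\Pi_j+2)\rfloor}\ge2^{\rho(n)}$.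
\end{proof}

\subsection{An explicit upper bound}
Now we make the stages as short as \eqref{eq:nu} allows and let $j$ grow with $n$. Stage $j$ contracts by the factor $1/L_j$, exponentially small in $p_j$, at the cost of the terms involving $D_{k_j}=e^{O(p_j^3)}$, which must stay below $n$. This balance gives $p_j$ of order $(\log n)^{1/3}$. We use two facts about primes. With $\vartheta(x)=\sum_{p\le x}\log p$, Chebyshev's estimates give a constant $\alpha\in(0,2)$ such that $\alpha x\le\vartheta(x)\le2x$ for $x\ge2$. Bertrand's postulate gives $p_{j+1}\le2p_j$.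

\begin{proof}[Proof of Theorem~\ref{thm:range}(2)]
Take $\nu_j=\nu_j^0$. For $p\ge2$ we have $\log(4p)\le3\log p$ and $1\le1.5\log p$, and $\log(3/2)>0.4$, so $\nu_j\le7.5\log p_j+1.5\log p_j\le10\log p_j$. The moduli of a $j$-cycle have product $\exp\bigl(\sum_{p\le p_j}p\log p\bigr)\le\exp(p_j\vartheta(p_j))\le\exp(2p_j^2)$. Therefore
\[
\log D_{k_j}\le\log2+\sum_{i\le j}10\log p_i\cdot2p_i^2\le\log2+20p_j^2\,\vartheta(p_j)\le41p_j^3 .
\]
Given $n\ge e^{400}$, let $j$ be maximal with $e^{50p_j^3}\le n$, and put $p=p_j$, $L=L_j$, $k=k_j$, $D=D_k$. Then $\log n<50p_{j+1}^3\le400p^3$, so $p\ge(\log n/400)^{1/3}$. Since $L+1=e^{\vartheta(p)}$, we have $\frac12e^{\alpha p}\le L\le e^{2p}$. Also $D\le e^{41p^3}\le ne^{-9p^3}\le n/L$.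

Let $M=\lfloor2n/L+D\rfloor$. Then $2n/L\le M\le3n/L$, because $1\le D\le n/L$, and Lemma~\ref{lem:count} applies by Lemma~\ref{lem:stage}. We bound its terms. Since $\log(M+1)\le\log(4n)\le401p^3$,
\[
D\log D+(D+1)\log(M+1)\le(41+802)\,p^3D\le843\,p^3e^{-9p^3}n .
\]
Next, $(M+D)\log q_k\le4pn/L$ and $M\log2\le2pn/L$. Finally $n/(2M)\le L/4$, so
\[
\log\frac{e(n+2M)}{2M}\le1+\log(1+L)=1+\vartheta(p)\le3p,
\]
and the last term is at most $18pn/L$. The last three terms add up to at most $24pn/L\le48pe^{-\alpha p}n$. Altogether
\[
\log\gamma_{A,S}(n)\le n\bigl(843\,p^3e^{-9p^3}+48\,pe^{-\alpha p}\bigr)\le n\,e^{-\alpha p/2}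
\]
once $p$ is large, hence once $n$ is large. Since $p\ge(\log n/400)^{1/3}$, the claim holds with $\beta=\alpha/(2\cdot400^{1/3})$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{problem}
Source of the problem, \texttt{https://softbank.iust.ac.ir/\allowbreak MathBooks/\allowbreak American\%20\allowbreak Mathematical\%20\allowbreak Monthly/\allowbreak amm106/\allowbreak 106/\allowbreak 7-august-september/\allowbreak 7.pdf}
\end{thebibliography}
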